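# The invariant form on $V_1/N$ has radical equal to the nilpotent radical

## The theorem on $\mathrm{Rad}$ and $\mathrm{Nil}(V_1/N)$

The ground field is $\mathbb C$, and all graded pieces $V_n$ are finite-dimensional.

**Theorem 1.** Let $V=V_0\oplus V_1\oplus V_2\oplus\cdots$ be a vertex operator algebra with $\dim V_0\ge1$, which is simple, $C_2$-cofinite, and carries a nondegenerate invariant bilinear form $(\ ,\ )$. Put $N=L(-1)V_0\subseteq V_1$, and regard $V_1/N$ as a Lie algebra with bracket $[u+N,v+N]=u_0v+N$. Let $T$ be the unique minimal ideal of the commutative algebra $V_0$, let $t\in T$ be the element with $(t,\mathbf 1)=1$, and let $\widetilde{\langle\ ,\ \rangle}$ be the form on $V_1/N$ induced by $\langle u,v\rangle=(u_1v,t)$. Then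
$$\mathrm{Rad}\,\widetilde{\langle\ ,\ \rangle}=\mathrm{Nil}(V_1/N).$$

This equality is stated as a conjecture in "Vector-Valued Modular Forms And Logarithmic Cft" (http://www.icms.org.uk/downloads/Lie/Mason.pdf), so the conjecture is true. Two inclusions are quoted, and we use them as given:
$$V\ C_2\text{-cofinite, simple, nondegenerate}\ \Longrightarrow\ \mathrm{Nil}(V_1/N)\subseteq\mathrm{Rad}\,\widetilde{\langle\ ,\ \rangle}\subseteq\mathrm{Solv}(V_1/N).\tag{0}$$
Our proof uses $C_2$-cofiniteness only through (0). After proving Theorem 1 we state and prove a structural result, Theorem 2, which needs no $C_2$-cofiniteness at all.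

Now the words in the statement. The space $V_0$ may be bigger than $\mathbb C\mathbf 1$; $V$ is *of CFT-type* when $V_0=\mathbb C\mathbf 1$, and we do not assume this. $V$ is *$C_2$-cofinite* if $V/\langle u_{-2}v\mid u,v\in V\rangle$ is finite-dimensional. For instance the rank-one Heisenberg algebra $\mathbb C[\alpha_{-1},\alpha_{-2},\dots]\mathbf 1$ is not: $u_{-2}v$ is the coefficient of $z^1$ in $Y(u,z)v$, and $Y(u,z)$ is a normally ordered product of derivatives of $\alpha(z)$. In such a product the modes $\alpha_{-1}$ and $\alpha_n$ $(n\ge 1)$ come only with powers $z^{\le0}$, so every monomial of $u_{-2}v$ contains some $\alpha_{-n}$ with $n\ge2$. Thus the vectors $\alpha_{-1}^r\mathbf 1$ stay independent in the quotient. Lattice vertex operator algebras of positive definite even lattices are $C_2$-cofinite (a textbook fact, used only in the examples).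

For a finite-dimensional Lie algebra $\mathfrak g$, $\mathrm{Solv}(\mathfrak g)$ is the largest solvable ideal and
$$\mathrm{Nil}(\mathfrak g)=[\mathfrak g,\mathrm{Solv}(\mathfrak g)]$$
is the *nilpotent radical*; equivalently, it is the intersection of the kernels of all finite-dimensional irreducible representations. One has $\mathrm{Nil}(\mathfrak g)=0$ exactly when $\mathfrak g$ is reductive. Do not confuse it with the largest nilpotent ideal: if $\mathfrak g$ is abelian, then $\mathrm{Nil}(\mathfrak g)=0$. If $\mathfrak g=\langle d,e\rangle$ with $[d,e]=e$, then $\mathrm{Nil}(\mathfrak g)=\mathbb Ce$.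

The next two sections explain $T$, $t$ and the form.

## Mode identities and the adjoint of a mode

Write $Y(u,z)=u(z)=\sum_n u_nz^{-n-1}$, and split
$$u^-(z)=\sum_{n<0}u_nz^{-n-1},\qquad u^+(z)=\sum_{n\ge0}u_nz^{-n-1}.$$
So $u^-(z)$ has only powers $z^{\ge0}$. Keep this in mind; the main argument rests on it.

*Degree rule.* If $u\in V_k$, then $u_nV_m\subseteq V_{m+k-n-1}$. Since $V_{<0}=0$, many modes vanish. For $a\in V_0$ and $u\in V_1$: $a_nV_0=0$ for $n\ge0$; $u_nV_0=0$ for $n\ge1$; $u_nV_1=0$ for $n\ge2$.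

We use the following textbook identities.
$$[u_m,v_n]=\sum_{i\ge0}\binom mi(u_iv)_{m+n-i}\tag{1}$$
$$u_nv=\sum_{i\ge0}(-1)^{n+1+i}\frac{L(-1)^i}{i!}\,v_{n+i}u\tag{2}$$
$$(L(-1)u)_n=-n\,u_{n-1}=[L(-1),u_n]\tag{3}$$
$$Y(u_{-1}v,z)=u^-(z)v(z)+v(z)u^+(z)\tag{4}$$

The form is invariant in the sense of Frenkel–Huang–Lepowsky:
$$(Y(u,z)v,w)=(v,Y(e^{zL(1)}(-z^{-2})^{L(0)}u,z^{-1})w).$$
It is symmetric (FHL, Prop. 5.3.6), satisfies $L(n)^\dagger=L(-n)$, and has $(V_m,V_n)=0$ for $m\neq n$. So it is nondegenerate on each $V_n$. For $a\in V_0$ the right-hand operator is $Y(a,z^{-1})=\sum_m a_mz^{m+1}$. For $u\in V_1$, $e^{zL(1)}(-z^{-2})^{L(0)}u=-z^{-2}(u+zL(1)u)$. Comparing coefficients of $z^{-n-1}$ gives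
$$a_n^\dagger=a_{-n-2}\quad(a\in V_0),\qquad u_n^\dagger=-u_{-n}-(L(1)u)_{-n-1}\quad(u\in V_1).\tag{5}$$
Finally, for $a\in V_0$, $v\in V_1$, identity (2) and $v_1a\in V_{-1}=0$ give
$$a_0v=-v_0a.\tag{6}$$

An *ideal* of $V$ is a subspace stable under all $v_n$, $v\in V$. It is then stable under $L(-1)=\omega_0$, and by (2) it is two-sided. Simple means that $0$ and $V$ are the only ideals.

## $V_0$ as a local Frobenius algebra

Write $A=V_0$ with product $ab=a_{-1}b$. It is commutative by (2), since $b_0a=0$. The operators $a_{-1}$, $b_{-1}$ commute by (1), since $a_ib=0$ for $i\ge0$; with commutativity this gives $a(bc)=a(cb)=c(ab)=(ab)c$. The unit is $\mathbf 1$.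

**$A$ is local when $V$ is simple.** A finite-dimensional commutative $\mathbb C$-algebra is local with residue field $\mathbb C$ if its only idempotents are $0$ and $\mathbf 1$. Let $e^2=e\in A$ and $x=L(-1)e\in V_1$.

First, (2) gives $e_{-2}e=-e_{-2}e+L(-1)e_{-1}e$, so $e_{-2}e=\frac12x$. By (3), $e_{-1}x=L(-1)e_{-1}e-e_{-2}e=\frac12x$. Also $e_0x=L(-1)e_0e=0$. Next, the coefficient of $z^0$ in (4) with $u=v=e$, applied to $x\in V_1$, is
$$e_{-1}x=(e_{-1}e)_{-1}x=e_{-1}e_{-1}x+2e_{-2}e_0x=e_{-1}e_{-1}x,$$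
the remaining terms involving $e_ix\in V_{-i}=0$ with $i\ge1$. Hence $\frac12x=\frac14x$, so $L(-1)e=0$. By (3), all $e_n$ with $n\ne-1$ vanish, so by (1) $e_{-1}$ commutes with all $v_n$. Therefore $\ker e_{-1}$ is an ideal. If $e\neq0$, it does not contain $\mathbf 1$, so it is $0$; but $e_{-1}(\mathbf 1-e)=0$, so $e=\mathbf 1$.

Let $J=J(A)$ be the radical, of codimension $1$, and $\varepsilon:A\to A/J=\mathbb C$.

**The element $t$.** By (5), $(ab,c)=(b,ac)$ in $A$, and the form is nondegenerate on $A$; so $A$ is a Frobenius algebra. Put $T=J^\perp$ (inside $A$), of dimension $1$. Since $J$ is an ideal, $s\in J^\perp$ iff $(s,ja)=0$ for all $j\in J,a\in A$, iff $(sj,a)=0$ for all such $j,a$, iff $sJ=0$. So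
$$T=J^\perp=\mathrm{Ann}_A(J).$$
$T$ is the unique minimal ideal: a minimal ideal $I$ has $JI=0$ by nilpotency of $J$, so $I\subseteq T$. As $A=\mathbb C\mathbf 1\oplus J$ and $T\perp J$, we have $(T,\mathbf 1)\ne0$, so there is a unique $t\in T$ with $(t,\mathbf 1)=1$. Writing $a=\varepsilon(a)\mathbf 1+j$ we get
$$(a,t)=\varepsilon(a)\quad(a\in A),\qquad\text{so}\qquad \langle u,v\rangle=\varepsilon(u_1v)\quad(u,v\in V_1).\tag{7}$$

As a small algebraic example, $\mathbb C[x]/(x^m)$ with $(a,b)$ the coefficient of $x^{m-1}$ in $ab$ is Frobenius, with $T=\mathbb Cx^{m-1}$ and $t=x^{m-1}$. The algebra $\mathbb C[x,y]/(x,y)^2$ is local but not Frobenius, because there $\mathrm{Ann}(J)=J$ has dimension $2$.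

**Derivations.** For $u\in V_1$, (1) gives $[u_0,a_{-1}]=(u_0a)_{-1}$, so $u_0$ is a derivation of $A$. The automorphisms $e^{su_0}$ preserve $J$, so $u_0J\subseteq J$; since $u_0\mathbf 1=0$, even
$$u_0A\subseteq J.\tag{8}$$
For $j\in J$: $j\,(u_0t)=u_0(jt)-(u_0j)t=0$. So $u_0T\subseteq T$, and there is a linear functional $\chi$ on $V_1$ with
$$u_0t=\chi(u)\,t.\tag{9}$$

**The Lie algebra and its form.** By (3), $(L(-1)a)_0=0$ and $v_0L(-1)a=L(-1)v_0a$, so the product $u_0v$ descends to $\mathfrak g=V_1/N$. By (2), $u_0v=-v_0u+L(-1)v_1u$, which gives antisymmetry mod $N$, and (1) gives $[u_0,v_0]=(u_0v)_0$, which is the Jacobi identity. In particular $\chi(u_0v)=0$ and $\chi(N)=0$: $\chi$ is a character of $\mathfrak g$.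

The form $\langle\ ,\ \rangle$ is symmetric, as (2) gives $u_1v=v_1u$. It is invariant: $\langle w_0u,v\rangle+\langle u,w_0v\rangle=\varepsilon(w_0(u_1v))=0$ by (1) and (8). And $N$ lies in its radical: $\langle L(-1)a,v\rangle=-\varepsilon(a_0v)=\varepsilon(v_0a)=0$ by (3), (6), (8). Put
$$R=\{u\in V_1:\langle u,V_1\rangle=0\}\supseteq N,\qquad \mathrm{Rad}:=\mathrm{Rad}\,\widetilde{\langle\ ,\ \rangle}=R/N.$$
By invariance $R$ is stable under every $w_0$, and $\mathrm{Rad}$ is an ideal of $\mathfrak g$.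

## Three cases by hand

**Case $V_0=\mathbb C\mathbf 1$.** Here $J=0$, $N=0$ and $t$ is a nonzero multiple of $\mathbf 1$. By (5), with $L(1)u\in\mathbb C\mathbf 1$, whose modes other than $(L(1)u)_{-1}$ vanish, $\langle u,v\rangle=(u_1v,t)=-(v,u_{-1}t)$, a nonzero multiple of $(v,u)$. So $\mathrm{Rad}=0$. By (0), $\mathrm{Nil}=0$, and the theorem holds: it says that $V_1$ is reductive.

**A shifted rank-one lattice.** Let $L=\mathbb Z\alpha$ with $(\alpha,\alpha)=2k$, $k\ge1$, and let $V_L$ be its lattice vertex algebra with standard conformal vector $\omega^{\rm st}$. Replace it by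
$$\omega=\omega^{\rm st}+\tfrac12L(-1)\alpha .$$
By (3), $\omega_0=L(-1)$, $\omega_1=L^{\rm st}(0)-\frac12\alpha_0$ and $\omega_2=L^{\rm st}(1)-\alpha_1$. So $e^{m\alpha}$ now has weight $km^2-km=km(m-1)\ge0$, and the oscillators contribute as before. This is indeed a conformal vector: $\omega_1\omega=2\omega$ because $\alpha_0\omega=0$; $\omega_n\omega=0$ for $n\ge4$ by weight; $\omega_3\omega$ has weight $0$ and $\alpha_0$-eigenvalue $0$, hence lies in $\mathbb C\mathbf 1$; then (2) gives $2\omega_2\omega=L(-1)\omega_3\omega=0$; and (1) yields the Virasoro relations.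

Put $x=e^\alpha$. The weight is $0$ only for $m=0,1$, so $V_0=\langle\mathbf 1,x\rangle$. Since $x(z)x=z^{2k}(e^{2\alpha}+\cdots)$, we have $x^2=0$ and $V_0=\mathbb C[x]/(x^2)$. Since $m=-1,2$ give weight $2k\ge2$, $V_1=\langle\alpha,\ \alpha_{-1}x\rangle$ and $\alpha_{-1}x=L(-1)x$. Thus $N=\mathbb CL(-1)x$ and $\mathfrak g=\mathbb C\alpha$.

Is there a nondegenerate form? Invariant forms correspond to functionals on $V_0/L(1)V_1$ (Li, J. Pure Appl. Algebra 96 (1994), Thm 3.1). Here $L(1)\alpha=-\alpha_1\alpha=-2k\mathbf 1$ and $L(1)L(-1)x=L^{\rm st}(1)L(-1)x-\alpha_1\alpha_{-1}x=2kx-2kx=0$. So $V_0/L(1)V_1$ is spanned by $x$, and there is a nonzero invariant form; its radical is an ideal, so it is nondegenerate because $V_L$ is simple. It has $(\mathbf 1,\mathbf 1)=0$, and $t$ is a multiple of $x$.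

Now $\langle\alpha,\alpha\rangle=\varepsilon(\alpha_1\alpha)=2k$, so $\mathrm{Rad}=0=\mathrm{Nil}(\mathbb C\alpha)$. Note that $\chi(\alpha)=2k=\langle\alpha,\alpha\rangle$: the element $\alpha$ represents $\chi$. Also $L(-1)t=\alpha_{-1}t$. Both facts will return.

**Two copies.** Take the tensor product of two copies with $k=1$, with generators $\alpha,x=e^\alpha$ and $\beta,y=e^\beta$; the product form is nondegenerate, and the underlying vertex algebra is that of the lattice $\mathbb Z\alpha\oplus\mathbb Z\beta$, so it is simple and $C_2$-cofinite (the space $\langle u_{-2}v\rangle$ does not involve the conformal vector). Write $\partial=L(-1)$. Then $V_0=\mathbb C[x,y]/(x^2,y^2)$, $T=\mathbb Cxy$, and $V_1$ has dimension $8$: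
$$V_1=\langle1,x\rangle\otimes\langle\beta,\partial y\rangle\ \oplus\ \langle\alpha,\partial x\rangle\otimes\langle1,y\rangle .$$
$N$ is spanned by $\partial x,\ \partial y,\ \partial x\otimes y+x\otimes\partial y$. So $\mathfrak g$ has basis $\alpha,\ \beta,\ x\otimes\beta,\ \alpha\otimes y,\ x\otimes\partial y$.

Everything carries a charge $(m,m')$, half the eigenvalues of $(\alpha_0,\beta_0)$, and charges of elements of $V_1$ and $V_0$ are $\ge0$. If $u\in V_1$ has nonzero charge, so does $u_1v\in A$, hence $u_1v\in J$ and $\langle u,v\rangle=0$. On $\langle\alpha,\beta\rangle$ the form is $\mathrm{diag}(2,2)$. So $\mathrm{Rad}=\langle x\otimes\beta,\ \alpha\otimes y,\ x\otimes\partial y\rangle$. On the other side, $\alpha$ and $\beta$ commute, $[\alpha,x\otimes\beta]=2x\otimes\beta$, $[\beta,\alpha\otimes y]=2\alpha\otimes y$, $[\alpha,x\otimes\partial y]=2x\otimes\partial y$. Thus $[\mathfrak g,\mathfrak g]=\mathrm{Rad}$; this ideal is positively graded by charge, so $\mathfrak g$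 is solvable and $\mathrm{Nil}(\mathfrak g)=[\mathfrak g,\mathfrak g]=\mathrm{Rad}$. Here one element, $h=\alpha+\beta$, acts on $\mathrm{Rad}$ with eigenvalues $2,2,4$, so $\mathrm{Rad}=[h,\mathrm{Rad}]$.

## Where Lie theory stops, and what one vanishing mode says

By (0), only $\mathrm{Rad}\subseteq\mathrm{Nil}(\mathfrak g)=[\mathfrak g,\mathrm{Solv}(\mathfrak g)]$ is missing. The sensible first try is to deduce it from (0) and the invariance of the form. This cannot work: take $\mathfrak g=\mathbb C$ abelian with the zero form. Then $\mathrm{Nil}=0\subseteq\mathrm{Rad}=\mathbb C\subseteq\mathrm{Solv}=\mathbb C$, the form is invariant, and $\mathrm{Rad}\neq\mathrm{Nil}$. So the vertex algebra must exclude radical vectors which are central modulo $\mathrm{Nil}$.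

The second try is to imitate the case $V_0=\mathbb C\mathbf 1$. The next lemma says that membership in $R$ is the vanishing of a single mode, $u_{-1}t=0$.

**Lemma 1.** For $u,v\in V_1$:

1. $(v,L(-1)t)=\varepsilon(L(1)v)=-\chi(v)$.
2. $\langle u,v\rangle=-(v,u_{-1}t)$. Hence $R=\{u\in V_1:u_{-1}t=0\}$.

*Proof.* (1) $(v,L(-1)t)=(L(1)v,t)=\varepsilon(L(1)v)$ by (7). On the other hand, by (9) and (5),
$$\chi(v)=(v_0t,\mathbf 1)=(t,-v_0\mathbf 1-(L(1)v)_{-1}\mathbf 1)=-(t,L(1)v)=-\varepsilon(L(1)v).$$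
(2) Put $b=L(1)u\in A$. By (5), $\langle u,v\rangle=(u_1v,t)=-(v,u_{-1}t)-(v,b_{-2}t)$. By (5) again, then (6) and (8), $(v,b_{-2}t)=(b_0v,t)=\varepsilon(b_0v)=-\varepsilon(v_0b)=0$. Since the form is nondegenerate on $V_1$ and $u_{-1}t\in V_1$, we get the description of $R$. $\square$

If $t$ is a multiple of $\mathbf 1$, then $u_{-1}t=0$ forces $u=0$. In general a product of two nonzero vectors is nonzero only as a whole series:

**Lemma 2** (Dong–Lepowsky). If $V$ is simple and $a,b\in V$ are nonzero, then $a(z)b\ne0$.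

*Proof.* Fix $a\ne0$ and put $X=\{x\in V:a(z)x=0\}$. Let $x\in X$, $v\in V$. By weak commutativity there is $K$ with $(z-w)^Ka(z)v(w)x=(z-w)^Kv(w)a(z)x=0$. Suppose some $a(z)v_nx\ne0$. As $v_nx=0$ for large $n$, there is a largest such $n$. The coefficient of $w^{-n-1}$ in $(z-w)^Ka(z)v(w)x$ is $z^Ka(z)v_nx$ plus multiples of $a(z)v_{n+i}x$ with $i\ge1$, which vanish. So $z^Ka(z)v_nx=0$, a contradiction. Hence $X$ is an ideal. $X=V$ would give $a=a_{-1}\mathbf 1=0$; so $X=0$. $\square$

So one mode may vanish: in the shifted lattice, $u=L(-1)x$ has $u_{-1}x=x_{-2}x=0$, although $u\neq0$. Here the second try stops.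

What gets past this is to read $u_{-1}t=0$ through (4) as an *identity of operators*, $u^-(z)t(z)+t(z)u^+(z)=0$. Apply it to a vector killed by the $u_n$ with $n\geq 1$ and compare the *lowest* power of $z$: $u^-(z)$ does not lower powers of $z$, so it drops out, and Lemma 2 provides a nonzero lowest coefficient. Used once, this shows that $\chi$ vanishes on $R$, so $\chi$ is represented by some $h\in V_1$. Used with $L(-1)t=h_{-1}t$, it turns $t(z)$ into the solution of a first-order differential equation whose leading exponents are the eigenvalues of $h_0$. That controls $h_0$, and the target, suggested by the example with two copies, is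
$$\mathrm{Rad}=[h+N,\mathrm{Rad}].\tag{10}$$
Given (10), $\mathrm{Rad}\subseteq\mathrm{Solv}(\mathfrak g)$ yields $\mathrm{Rad}\subseteq[\mathfrak g,\mathrm{Solv}(\mathfrak g)]=\mathrm{Nil}(\mathfrak g)$.

## The element $h$ and the proof of Theorem 1

$V$ is simple and nondegenerate; $C_2$-cofiniteness enters only in Step 6. If $\dim A=1$, then $R=0$ by Lemma 1(2), so $\mathrm{Rad}=0\subseteq\mathrm{Nil}$, and (0) finishes. **Assume $\dim A\ge2$.** Then $J\ne0$. If $t\notin J$, then $t$ would be a unit with $tJ=0$, which is impossible; so $t\in J$, $t^2=0$ and $tJ=0$.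

**Step 1: $\chi$ vanishes on $R$.** This is needed so that the form can represent $\chi$. Let $u\in R$. Then $u_{-1}t=0$ by Lemma 1(2), and (4) gives $u^-(z)t(z)+t(z)u^+(z)=0$. Apply this to $t$. Since $u_nt=0$ for $n\ge1$ and $u_0t=\chi(u)t$,
$$u^-(z)\,t(z)t+\chi(u)z^{-1}\,t(z)t=0.$$
By Lemma 2, $t(z)t=z^py+(\text{higher powers})$ with $y\ne0$. The first term has only powers $z^{\ge p}$. The coefficient of $z^{p-1}$ is therefore $\chi(u)y=0$, so $\chi(u)=0$.

**Step 2: the element $h$ and its differential equation.** We represent $\chi$ by a vector and read off what this says about $t(z)$. The form is nondegenerate on $V_1/R$, and $\chi$ factors through $V_1/R$. So there is $h\in V_1$ with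
$$\langle h,v\rangle=\chi(v)\quad\text{for all }v\in V_1.\tag{11}$$
By Lemma 1, $(v,h_{-1}t)=-\langle h,v\rangle=-\chi(v)=(v,L(-1)t)$ for all $v\in V_1$. By nondegeneracy on $V_1$,
$$L(-1)t=h_{-1}t.\tag{12}$$
Adding an element of $N\subseteq R$ to $h$ changes neither (11) nor, therefore, (12). Now $\partial_zt(z)=Y(L(-1)t,z)$ by (3), so (12) and (4) give $\partial_zt(z)=h^-(z)t(z)+t(z)h^+(z)$. If $x\in V$ satisfies $h_nx=0$ for all $n\ge1$, then
$$\partial_z\,t(z)x=h^-(z)\,t(z)x+z^{-1}\,t(z)h_0x.\tag{13}$$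
Suppose moreover $x\neq0$ and $h_0x=\mu x$. Write $t(z)x=z^py+\cdots$ with $y\ne0$ (Lemma 2). In (13) the coefficient of $z^{p-1}$ is $py$ on the left and $\mu y$ on the right. Thus
$$\mu=p\in\mathbb Z,\qquad y=t_{-\mu-1}x\ne0,\qquad y\in V_{n+\mu}\ \text{ if }x\in V_n.\tag{14}$$

**Step 3: $h_0$ is positive on $J$.** This is needed to solve equations in $J$ and to know $\ker h_0|_A$. By (8), $h_0J\subseteq J$. Let $0\ne a\in J$ with $h_0a=\mu a$. As $h_na=0$ for $n\ge1$, (14) applies: $\mu\in\mathbb Z$ and $0\ne t_{-\mu-1}a\in V_\mu$, so $\mu\ge0$. If $\mu=0$, then $t_{-1}a=ta\ne0$, contradicting $tJ=0$. So all eigenvalues of $h_0$ on $J$ are positive integers. Hence $h_0$ is invertible on $J$, and as $h_0\mathbf 1=0$,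
$$\ker h_0|_A=\mathbb C\mathbf 1.\tag{15}$$
Since $t\in J$ is an eigenvector with eigenvalue $\chi(h)$, the number $\kappa:=\chi(h)=\langle h,h\rangle$ is an integer $\ge1$.

**Step 4: normalizing $h$ to a Heisenberg field.** We want $h_1h$ to be a scalar, so that the modes of $h$ have simple commutators. Since $\varepsilon(h_1h)=\langle h,h\rangle=\kappa$, write $h_1h=\kappa\mathbf 1+j$ with $j\in J$. By Step 3 choose $a\in J$ with $h_0a=-\frac12j$, and put $h'=h+L(-1)a$. By (3), $(L(-1)a)_0=0$ and $(L(-1)a)_1=-a_0$. So $h'_0=h_0$ and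
$$h'_1h'=h_1h+h_1L(-1)a-a_0h-a_0L(-1)a.$$
Here, by (3), $h_1L(-1)a=L(-1)h_1a-[L(-1),h_1]a=0+h_0a$. By (6), $-a_0h=h_0a$. By (3), $a_0L(-1)a=L(-1)a_0a=0$. Therefore $h'_1h'=\kappa\mathbf 1+j+2h_0a=\kappa\mathbf 1$.

Since $L(-1)a\in N$, (11) and (12) hold for $h'$, and so do (13)–(15); also $\chi(h')=\kappa$. Rename $h'$ as $h$. By (2), $h_0h=-h_0h+L(-1)h_1h=-h_0h$, because $L(-1)\mathbf 1=0$ and $h_2h=0$. So $h_0h=0$, and (1) gives
$$h_0h=0,\qquad h_1h=\kappa\mathbf 1,\qquad [h_m,h_n]=m\kappa\,\delta_{m+n,0}.\tag{16}$$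

**Step 5: $h_0$ is invertible on $R$.** This is the target (10). $R$ is $h_0$-stable and finite-dimensional, so it is enough to show $\ker h_0|_R=0$. Suppose $0\ne u\in R$ and $h_0u=0$. By (16), $h_0h_1u=h_1h_0u=0$, so $h_1u\in\mathbb C\mathbf 1$ by (15), and
$$h_1u=\varepsilon(h_1u)\mathbf 1=\langle h,u\rangle\mathbf 1=0$$
since $u\in R$. Also $h_nu=0$ for $n\ge2$ by degree. So (14) applies to $x=u$ with $\mu=0$, and $t_{-1}u\ne0$. But (2), with $u_nt=0$ for $n\ge1$, gives
$$t_{-1}u=u_{-1}t-L(-1)u_0t=0-\chi(u)L(-1)t=0,$$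
by Lemma 1(2) and Step 1: a contradiction.

**Step 6: conclusion.** We combine with (0). Step 5 says $R=h_0R$, which modulo $N$ is (10). Now let $V$ be $C_2$-cofinite. By (0), $\mathrm{Rad}\subseteq\mathrm{Solv}(\mathfrak g)$, so $\mathrm{Rad}=[h+N,\mathrm{Rad}]\subseteq[\mathfrak g,\mathrm{Solv}(\mathfrak g)]=\mathrm{Nil}(\mathfrak g)$. The reverse inclusion is the other half of (0). This proves Theorem 1. $\blacksquare$

## The structure theorem without $C_2$-cofiniteness

Steps 1–5 did not use $C_2$-cofiniteness. They show that $h_0$ is invertible on $R$, but not yet that $\mathrm{Rad}$ is nilpotent, and this is why Step 6 still quoted $\mathrm{Rad}\subseteq\mathrm{Solv}(\mathfrak g)$. If we show that the eigenvalues of $h_0$ on $V_1$ are $\geq0$, then $\mathrm{Rad}$ is positively graded, hence nilpotent, and that quotation becomes superfluous. This is part of the following.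

**Theorem 2.** Let $V$ be simple and nondegenerate (not necessarily $C_2$-cofinite). There is $h\in V_1$ such that:

* (a) $L(-1)t=h_{-1}t$; $h_0h=0$; $h_1h=\kappa\mathbf 1$ with $\kappa=\langle h,h\rangle\in\mathbb Z_{\ge0}$; and $\kappa\ge1$ if $\dim V_0>1$.
* (b) $h_0$ is diagonalizable on $V$ with integer eigenvalues. On $V_n$ the eigenvalues are $\ge-n$; on $V_1$ they are $\ge0$; on $J$ they are $>0$.
* (c) Let $V_1^{(0)}=\ker h_0|_{V_1}$ and let $V_1^{>0}$ be the sum of the positive eigenspaces. Then $R=V_1^{>0}$. The space $V_1^{(0)}$ is a Lie algebra under $u_0v$, with nondegenerate invariant form $u_1v=\langle u,v\rangle\mathbf 1$. Moreover $\mathfrak g=V_1^{(0)}\ltimes\mathrm{Rad}$, the ideal $\mathrm{Rad}$ is nilpotent with $\mathrm{Rad}=[h,\mathrm{Rad}]$, and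
$$\mathrm{Nil}(\mathfrak g)=\mathrm{Nil}(V_1^{(0)})\oplus\mathrm{Rad}.$$
So $\mathrm{Rad}\subseteq\mathrm{Nil}(\mathfrak g)$ always, with equality iff $V_1^{(0)}\cong\mathfrak g/\mathrm{Rad}$ is reductive.
* (d) For a suitable $a\in V_0$, the vector $\omega''=\omega-\frac12L(-1)h+L(-1)^2a$ is a conformal vector for which the vertex algebra $V$ is $\frac12\mathbb Z_{\ge0}$-graded of CFT-type: $\omega''_0=L(-1)$, $\omega''_1=L(0)+\frac12h_0$, the weight-$0$ space is $\mathbb C\mathbf 1$, weight spaces are finite-dimensional, and $\omega''_2$ annihilates the weight-$1$ space. If all eigenvalues of $h_0$ are even, $(V,\omega'')$ is a simple nondegenerate VOA of CFT-type.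

In the shifted rank-one lattice, $h=\alpha$ and $\kappa=2k$; the vector $e^{-\alpha}\in V_{2k}$ has eigenvalue $-2k$, so the bound $-n$ in (b) is attained. There $L(1)h=-2k\mathbf 1$; the recipe in the proof of (d) then allows $a=0$, and $\omega''=\omega-\frac12L(-1)\alpha=\omega^{\rm st}$. So (d) undoes the shift.

**The case $\dim A=1$.** Take $h=0$, $\kappa=0$, $a=0$. We saw that $R=N=0$, and $J=0$. As $t\in\mathbb C\mathbf 1$, $L(-1)t=0=h_{-1}t$ and $\chi=0$; Lemma 1(1) gives $L(1)V_1=0$. So (a) and (b) hold. In (c), $V_1^{(0)}=V_1=\mathfrak g$, $\mathrm{Rad}=0$, and $u_1v\in A=\mathbb C\mathbf 1$ equals $\varepsilon(u_1v)\mathbf 1=\langle u,v\rangle\mathbf 1$, with nondegenerate form because $R=0$. In (d), $\omega''=\omega$, $V$ is of CFT-type by assumption, $\omega''_2=L(1)$ kills $V_1$, and $V$ is simple and nondegenerate by hypothesis.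

**Assume $\dim A\ge2$** from now on, and let $h$ be the element of Steps 1–5. Then (a) is contained in (12), (16) and Step 3.

## Proof of (b): the spectrum of $h_0$

Let $\Omega=\{x\in V:h_nx=0\text{ for all }n\ge1\}$ and $\Omega_n=\Omega\cap V_n$. It is graded, since $h_n$ is homogeneous of degree $-n$, and $h_0$-stable by (16). On $\Omega$ we have (13) and (14).

**Step 7: $V$ is generated from $\Omega$ by the $h_{-k}$.** This reduces (b) to $\Omega$. It is the standard theorem on Heisenberg modules (Frenkel–Lepowsky–Meurman, Thm 1.7.3); here is a direct proof of what we need,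
$$V_n=\Omega_n+\sum_{k=1}^nh_{-k}V_{n-k}.\tag{17}$$
For $k\ge1$ put
$$P_k=\sum_{r\ge0}\frac{(-1)^r}{r!\,(k\kappa)^r}\,h_{-k}^r\,h_k^r .$$
Here $\kappa\ne0$, and the sum is finite on every vector, because $h_k^r$ lowers degree by $kr$. $P_k$ preserves degree. From (16), $h_kh_{-k}^r=h_{-k}^rh_k+rk\kappa\,h_{-k}^{r-1}$, so
$$h_kP_k=\sum_{r\ge0}\frac{(-1)^r}{r!(k\kappa)^r}h_{-k}^rh_k^{r+1}+\sum_{r\ge1}\frac{(-1)^r}{(r-1)!(k\kappa)^{r-1}}h_{-k}^{r-1}h_k^r=0,$$
as the second sum, shifted by $r\to r+1$, is minus the first. For $j\neq k$ the operators $h_{\pm j}$ commute with $P_k$, and $P_j$ commutes with $P_k$. Now let $v\in V_n$ and $x=P_1P_2\cdots P_nv\in V_n$. Then $h_mx=0$ for $1\le m\le n$, and also for $m>n$ by degree; so $x\in\Omega_n$. Finally, $w-P_kw\in h_{-k}V_{n-k}$ for $w\in V_n$, so replacing $v$ successively by $P_nv$, $P_{n-1}P_nv$, … changes it only by elements of $\sum_kh_{-k}V_{n-k}$. This is (17).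

**Step 8: eigenvalues on $V_n$ are integers $\ge-n$.** By (14), an eigenvalue $\mu$ of $h_0$ on $\Omega_n$ is an integer with $V_{n+\mu}\ne0$, so $\mu\ge-n$. Since $h_0$ commutes with $h_{-k}$, every eigenvalue on $h_{-k}V_{n-k}$ is one on $V_{n-k}$, hence by induction an integer $\ge-(n-k)\ge-n$. By (17) the claim holds on $V_n$.

**Step 9: diagonalizability.** By (17) and induction it suffices to treat $\Omega_n$: if $h_0$ is diagonalizable on $V_{n-k}$, it is so on the image $h_{-k}V_{n-k}$, and a sum of $h_0$-stable subspaces on which it is diagonalizable has the same property. Suppose $h_0|_{\Omega_n}$ is not diagonalizable. Then there are $\mu\in\mathbb Z$ and $x\in\Omega_n$ with $x'=(h_0-\mu)x\ne0$ and $(h_0-\mu)x'=0$. Remove the term $h^-(z)$ from (13) by an integrating factor: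
$$E(z)=\exp\Big(\sum_{n\ge1}h_{-n}\frac{z^n}n\Big),\qquad \partial_zE(z)=h^-(z)E(z),\qquad\phi(z)=E(z)^{-1}t(z).$$
The $h_{-n}$, $n\ge1$, commute, and $E(z)^{\pm1}$ are power series in $z$, so $\phi(z)y$ is a well-defined Laurent series bounded below. For $y\in\Omega$, (13) gives
$$\partial_z\phi(z)y=-h^-(z)\phi(z)y+E(z)^{-1}\big(h^-(z)t(z)y+z^{-1}t(z)h_0y\big)=z^{-1}\phi(z)h_0y .$$
So $z\partial_z\phi(z)x'=\mu\phi(z)x'$, and comparing coefficients, $\phi(z)x'=z^\mu y'$. Here $y'\neq0$, because $E(z)\phi(z)x'=t(z)x'\neq0$ by Lemma 2. For $x$ itself, $z\partial_z\phi(z)x=\mu\phi(z)x+z^\mu y'$. If $c$ is the coefficient of $z^\mu$ in $\phi(z)x$, this says $\mu c=\mu c+y'$, so $y'=0$: a contradiction.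

**Step 10: on $V_1$ the eigenvalues are $\ge0$.** This is the positivity we were missing. By (17), $V_1=\Omega_1+h_{-1}A$. On $h_{-1}A$ the eigenvalues occur on $A$, so they are $\ge0$ by Step 3. On $\Omega_1$ they are $\ge-1$ by Step 8. Suppose $0\neq x\in\Omega_1$ with $h_0x=-x$. Then (14) with $\mu=-1$ gives $t_0x\ne0$. But by (6) and (9), $t_0x=-x_0t=-\chi(x)t$, and $\chi(x)=-\chi(h_0x)=0$ since $\chi$ is a character of $\mathfrak g$: a contradiction. The statement on $J$ is Step 3, and (b) is proved.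

## Proof of (c): $\mathfrak g=V_1^{(0)}\ltimes\mathrm{Rad}$

**Step 11: $R=V_1^{>0}$.** We use orthogonality of eigenspaces. By invariance $\langle h_0u,v\rangle=-\langle u,h_0v\rangle$, so eigenvectors $u,v$ in $V_1$ with eigenvalues $\mu,\nu$ are orthogonal unless $\mu+\nu=0$. All eigenvalues on $V_1$ are $\ge0$, so a vector with $\mu>0$ is orthogonal to all of $V_1$; that is, $V_1^{>0}\subseteq R$. Conversely $R$ is $h_0$-stable, hence a sum of eigenspaces, and $\ker h_0|_R=0$ by Step 5; so $R\subseteq V_1^{>0}$.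

**Step 12: $V_1^{(0)}$.** Since $N\subseteq R=V_1^{>0}$, $V_1^{(0)}$ maps isomorphically onto the kernel $\mathfrak g^{(0)}$ of $\mathrm{ad}\,h$ on $\mathfrak g$, and $\mathfrak g=\mathfrak g^{(0)}\oplus\mathrm{Rad}$, where $\mathrm{Rad}=\mathfrak g^{>0}$ is an ideal. Let $u,v\in V_1^{(0)}$. By (1), $h_0(u_0v)=0$, so $V_1^{(0)}$ is closed under $u_0v$. Likewise $h_0(u_1v)=0$, so $u_1v\in\mathbb C\mathbf 1$ by (15), that is, $u_1v=\langle u,v\rangle\mathbf 1$. Then (2) gives $u_0v=-v_0u+L(-1)v_1u=-v_0u$, and with $[u_0,v_0]=(u_0v)_0$ this makes $V_1^{(0)}$ a Lie algebra, isomorphic to $\mathfrak g^{(0)}$. The form on it is invariant, and it is nondegenerate: a vector of $V_1^{(0)}$ orthogonal to $V_1^{(0)}$ is also orthogonal to $V_1^{>0}$, so it lies in $R\cap V_1^{(0)}=0$.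

**Step 13: the nilpotent radical.** $\mathrm{Rad}$ is finite-dimensional and graded by positive eigenvalues, with $[\mathfrak g^\mu,\mathfrak g^\nu]\subseteq\mathfrak g^{\mu+\nu}$; so it is nilpotent, and $\mathrm{Rad}=[h,\mathrm{Rad}]$ as $\mathrm{ad}\,h$ is invertible on it. As a solvable ideal it lies in $\mathrm{Solv}(\mathfrak g)$, and $\mathrm{Solv}(\mathfrak g)/\mathrm{Rad}=\mathrm{Solv}(\mathfrak g/\mathrm{Rad})$. Hence $\mathrm{Solv}(\mathfrak g)=\mathrm{Solv}(\mathfrak g^{(0)})\oplus\mathrm{Rad}$. In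
$$[\mathfrak g,\mathrm{Solv}(\mathfrak g)]=[\mathfrak g^{(0)},\mathrm{Solv}(\mathfrak g^{(0)})]+[\mathfrak g^{(0)},\mathrm{Rad}]+[\mathrm{Rad},\mathrm{Solv}(\mathfrak g^{(0)})]+[\mathrm{Rad},\mathrm{Rad}]$$
the last three terms lie in $\mathrm{Rad}$, and the second contains $[h,\mathrm{Rad}]=\mathrm{Rad}$, because $h\in V_1^{(0)}$ by (16). So $\mathrm{Nil}(\mathfrak g)=\mathrm{Nil}(\mathfrak g^{(0)})\oplus\mathrm{Rad}$. Thus $\mathrm{Rad}\subseteq\mathrm{Nil}(\mathfrak g)$, with equality iff $\mathrm{Nil}(\mathfrak g^{(0)})=0$, i.e. iff $V_1^{(0)}$ is reductive. This proves (c).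

## Proof of (d): a conformal vector of CFT-type

**Step 14: choosing $\omega''$ with $h_0\omega''=0$.** We correct $\omega$ so that $h_0$ kills it. By (2), with $\omega_0=L(-1)$, $\omega_1=L(0)$, $\omega_2=L(1)$ and $\omega_3h=L(2)h=0$,
$$h_0\omega=-L(-1)h+L(-1)h-\tfrac12L(-1)^2L(1)h=-\tfrac12L(-1)^2L(1)h .$$
By Lemma 1(1), $\varepsilon(L(1)h)=-\chi(h)=-\kappa$, so $L(1)h=-\kappa\mathbf 1+j'$ with $j'\in J$. By Step 3 choose $a\in J$ with $h_0a=\frac12j'$, and put $\omega''=\omega-\frac12L(-1)h+L(-1)^2a\in V_2$. As $h_0$ commutes with $L(-1)$, and $L(-1)\mathbf 1=0$, $h_0h=0$,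
$$h_0\omega''=-\tfrac12L(-1)^2j'+\tfrac12L(-1)^2j'=0.$$
By (3), $(L(-1)h)_n=-nh_{n-1}$ and $(L(-1)^2a)_n=n(n-1)a_{n-2}$. Hence
$$\omega''_0=L(-1),\qquad\omega''_1=L(0)+\tfrac12h_0,\qquad\omega''_2=L(1)+h_1+2a_0.\tag{18}$$

**Step 15: the grading.** We use the bound in (b). $L(0)$ and $h_0$ commute and are diagonalizable. On a vector of degree $n$ with $h_0$-eigenvalue $\mu$, $\omega''_1$ acts by $n+\frac\mu2\ge n-\frac n2=\frac n2\ge0$. So $\omega''_1$ is diagonalizable with eigenvalues in $\frac12\mathbb Z_{\ge0}$. Eigenvalue $r$ forces $n\le2r$, so eigenspaces are finite-dimensional. Eigenvalue $0$ forces $n=0$, $\mu=0$, so its eigenspace is $\ker h_0|_A=\mathbb C\mathbf 1$. If $\omega''_1v=\mathrm{wt}''(v)\,v$, then (1) and (3) give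
$$[\omega''_1,v_n]=(\omega''_0v)_{n+1}+(\omega''_1v)_n=(\mathrm{wt}''(v)-n-1)\,v_n,$$
so this is a grading of the vertex algebra.

**Step 16: Virasoro relations.** We compute all $\omega''_n\omega''$ with $n\geq0$. First, $\omega''_0\omega''=L(-1)\omega''$ and $\omega''_1\omega''=2\omega''+\frac12h_0\omega''=2\omega''$. So $\omega''_n\omega''$ has weight $3-n$: it is $0$ for $n\ge4$, and $\omega''_3\omega''=\frac{c''}2\mathbf 1$ for some $c''\in\mathbb C$. By (2), $\omega''_2\omega''=-\omega''_2\omega''+L(-1)\omega''_3\omega''=-\omega''_2\omega''$, so $\omega''_2\omega''=0$. Put $L''(m)=\omega''_{m+1}$. By (1) and (3),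
$$[L''(m),L''(n)]=-(m+n+2)L''(m+n)+2(m+1)L''(m+n)+\binom{m+1}3\frac{c''}2\delta_{m+n,0},$$
which is $(m-n)L''(m+n)+\frac{m^3-m}{12}c''\delta_{m+n,0}$.

**Step 17: $\omega''_2$ kills the weight-$1$ space.** This is what Li's theorem needs below. By (1), $[h_0,\omega''_2]=(h_0\omega'')_2=0$. Let $v$ have $\omega''$-weight $1$ and $h_0v=\mu v$; such $v$ span the weight-$1$ space. Then $\omega''_2v$ has weight $0$, so it lies in $\mathbb C\mathbf 1$, and $\mu\,\omega''_2v=h_0\omega''_2v=0$. So it vanishes unless $\mu=0$. If $\mu=0$, then $L(0)v=v$, so $v\in V_1^{(0)}$, and by (18), Lemma 1(1), (7), (11), (6), (8),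
$$\omega''_2v=\varepsilon(L(1)v+h_1v+2a_0v)\mathbf 1=\big(-\chi(v)+\langle h,v\rangle-2\varepsilon(v_0a)\big)\mathbf 1=0.$$

**Step 18: even eigenvalues.** If all eigenvalues of $h_0$ are even, the new grading is by $\mathbb Z_{\ge0}$, and $(V,\omega'')$ is a VOA of CFT-type. It is simple, because the ideals of $V$ do not depend on the conformal vector. By Step 17, $L''(1)$ kills the weight-$1$ space, so by Li (J. Pure Appl. Algebra 96 (1994), Thm 3.1) there is a nonzero invariant form. Its radical is a proper ideal, hence $0$. This proves Theorem 2. $\blacksquare$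

## A four-dimensional Lie algebra for which $\mathrm{Rad}\neq\mathrm{Nil}$

By Theorem 2(c), $\mathrm{Rad}\subseteq\mathrm{Nil}(\mathfrak g)$ needs no $C_2$-cofiniteness. The equality does: it can fail for $V$ simple and nondegenerate. Let $\mathfrak d=\langle X,E,P,Q\rangle$ with
$$[X,P]=P,\quad[X,Q]=-Q,\quad[P,Q]=E,\quad E\text{ central},$$
and let $B$ be the symmetric form with $B(X,E)=B(P,Q)=1$ and other values on basis pairs $0$. It is invariant: the trilinear form $B([u,v],w)$ is alternating, its only nonzero value on basis triples, up to permutation, being $B([X,P],Q)=1=B([P,Q],X)=B([Q,X],P)$. The Killing form $K$ has $K(X,X)=1+1=2$. All its other values on basis pairs vanish: $E$ is central, and $\mathrm{ad}P$, $\mathrm{ad}Q$ have images in $\langle P,E\rangle$, $\langle Q,E\rangle$, with $\mathrm{ad}P:X\mapsto-P,\ Q\mapsto E$ and $\mathrm{ad}Q:X\mapsto Q,\ P\mapsto-E$, so the relevant products have zero diagonal. So $B'=B+\frac12K$ has $B'(X,X)=B'(X,E)=B'(P,Q)=1$ and is nondegenerate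 and invariant.

Consider the affine vertex algebra of $(\mathfrak d,B)$: it is graded with degree-$0$ space $\mathbb C\mathbf 1$ and degree-$1$ space $\mathfrak d$, is generated by $\mathfrak d$, and has $x_0y=[x,y]$, $x_1y=B(x,y)\mathbf 1$. Let $D$ be its translation operator, let $(a_i)$, $(a^i)$ be bases dual for $B'$, and let $\omega=\frac12\sum_i(a_i)_{-1}(a^i)_{-1}\mathbf 1$ be the Sugawara vector. We check that it is a conformal vector, by computing $x_n\omega$ for $x\in\mathfrak d$, $n\ge0$.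

* $x_0\omega=0$, since $\sum a_i\otimes a^i$ is $\mathfrak d$-invariant.
* $x_1\omega=\frac12\sum_i\big([[x,a_i],a^i]+B(x,a_i)a^i+B(x,a^i)a_i\big)$. Pair with $y$ under $B'$. The last two terms give $\sum_iB(x,a_i)B'(a^i,y)+\sum_iB(x,a^i)B'(a_i,y)=2B(x,y)$. The first gives $\sum_iB'([x,a_i],[a^i,y])=\sum_iB'([y,[x,a_i]],a^i)=K(x,y)$. So $B'(x_1\omega,y)=\frac12K(x,y)+B(x,y)=B'(x,y)$, and $x_1\omega=x$.
* $x_2\omega=\frac12\sum_iB([x,a_i],a^i)\mathbf 1=0$: the form $B([x,a],b)$ is antisymmetric in $a,b$, while $\sum a_i\otimes a^i$ is symmetric.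
* $x_n\omega=0$ for $n\ge3$ by degree.

By (2), with $D$ for $L(-1)$, $\omega_0x=Dx$, $\omega_1x=x$, and $\omega_nx=0$ for $n\ge2$. By (1), $[\omega_0,x_n]=(Dx)_n=[D,x_n]$ and $[\omega_1,x_n]=(Dx)_{n+1}+x_n=-n\,x_n$. As $\mathfrak d$ generates, $\omega_0=D$ and $\omega_1$ is the degree operator. The Virasoro relations follow as in Step 16: $\omega_1\omega=2\omega$, $\omega_3\omega\in\mathbb C\mathbf 1$, $2\omega_2\omega=D\omega_3\omega=0$. And $\omega_2x=0$ says $L(1)\mathfrak d=0$.

Let $V$ be the simple quotient. It is of CFT-type with $L(1)V_1=0$, so it has a nonzero invariant form by Li's theorem, nondegenerate by simplicity. Its weight-$1$ space is $\mathfrak d$: if $x\in\mathfrak d$ lies in the maximal ideal, then so does $y_1x=B(x,y)\mathbf 1$ for every $y\in\mathfrak d$, so $B(x,\cdot)=0$ and $x=0$. Since $V_0=\mathbb C\mathbf 1$, we have $N=0$, $\mathfrak g=\mathfrak d$ and $\mathrm{Rad}=0$. But $\mathfrak d$ is solvable, with derived algebras $\langle E,P,Q\rangle$, $\langle E\rangle$,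 $0$, so
$$\mathrm{Nil}(\mathfrak d)=[\mathfrak d,\mathfrak d]=\langle E,P,Q\rangle\neq0=\mathrm{Rad}.$$
In the terms of Theorem 2(c), $V_1^{(0)}=\mathfrak d$ carries a nondegenerate invariant form and yet is not reductive. By (0), this $V$ is not $C_2$-cofinite.
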